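
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Match-Boundedness for the Set of All Strings Is Undecidable}


\begin{abstract}
Match-bounds annotate the letters of a string with heights that grow when the string is rewritten. A string rewrite system is match-bounded for a language if the heights reachable from strings of that language, lifted to height $0$, are bounded by a constant. We prove that it is undecidable whether a given system is match-bounded for the set of \emph{all} strings; the problem is $\Sigma^0_1$-complete. The reduction turns a Turing machine $M$ into a system in which a finite-state sweeper shuttles across the string. Heights are governed by the number of sweeps, and every complete sweep to the right must start a fresh simulation of $M$ on blank tape, so that a halting $M$ blocks the sweeper after a bounded number of sweeps on every initial string. The result persists for terminating systems with rules of length $2\to2$ and derivations of at most quadratic length, and for length-preserving, terminating systems over a two-letter alphabet. In the same classes no total computable function yields a match-bound for every match-bounded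 system, and linear derivational complexity is undecidable.
\end{abstract}

\section{Match heights}

\subsection{Definitions}

A \emph{string rewrite system} (SRS) over a finite alphabet $\Sigma$ is a finite set $\mathcal R$ of rules $\ell\to r$ with $\ell,r\in\Sigma^*$ and $\ell\neq\epsilon$. A rule rewrites $x\ell y$ to $xry$; the indicated occurrence of $\ell$ is called a \emph{redex}.

Consider the infinite alphabet $\Sigma\times\mathbb N$, and write a letter $(a,h)$ as $a_h$; the number $h$ is its \emph{height}. The map $\mathrm{base}$ erases heights, and $\mathrm{lift}_0$ gives every letter height $0$. Let $\mathrm{match}(\mathcal R)$ be the set of all rules $\ell'\to r'$ over $\Sigma\times\mathbb N$ such that $\mathrm{base}(\ell')\to\mathrm{base}(r')$ is a rule of $\mathcal R$ and every letter of $r'$ has height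
\[
1+\min\{\text{heights of the letters of }\ell'\}.
\]
The minimum exists because $\ell\ne\epsilon$. Every derivation of $\mathcal R$ from $t$ lifts, by rewriting the same redexes, to a unique derivation of $\mathrm{match}(\mathcal R)$ from $\mathrm{lift}_0(t)$.

For $L\subseteq\Sigma^*$ and $c\in\mathbb N$, the system $\mathcal R$ is \emph{match-bounded for $L$ by $c$} if every letter of every string $u$ with $\mathrm{lift}_0(t)\to^*_{\mathrm{match}(\mathcal R)}u$ and $t\in L$ has height at most $c$. It is \emph{match-bounded for $L$} if this holds for some $c$.

The definition is of interest because bounded heights force short derivations.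

\begin{lemma}\label{lem:linear}
If $\mathcal R$ is match-bounded for $\Sigma^*$ by $c$, and $K$ is the maximal length of a right-hand side, then every derivation from a string of length $n$ has at most $n(K+1)^c$ steps.
\end{lemma}

\begin{proof}
In the lifted derivation, give a letter of height $h$ the weight $(K+1)^{c-h}$, a positive integer. A step whose redex has minimal height $h$ removes at least the weight $(K+1)^{c-h}$. If $r'\neq\epsilon$, then $h+1\le c$, and the step adds at most $K(K+1)^{c-h-1}<(K+1)^{c-h}$; if $r'=\epsilon$, it adds nothing. So the total weight, initially $n(K+1)^c$, decreases by at least $1$ in every step.
\end{proof}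

The next example contains the two phenomena on which this paper rests.

\begin{example}\label{ex:swap}
Let $\mathcal R=\{ab\to ba\}$ and start from $a^nb^n$. Let the last $a$ move across all the $b$'s, then the next to last, and so on. \emph{After $j$ crossings the $i$-th $b$ has height $\min(i,j)$.} This holds for $j=0$. In crossing $j+1$ a fresh letter $a_0$ sets out, and we claim that after passing the $i$-th $b$ both it and that $b$ have height $\min(i,j+1)$: before that step the $a$ has height $\min(i-1,j+1)$ and the $b$ has height $\min(i,j)$, so the new height is $1+\min(i-1,j)=\min(i,j+1)$.

Thus a single crossing ($j+1=1$) gives all $b$'s height $1$, \emph{no matter how many there are}. But $n$ crossings produce height $n$, so $\mathcal R$ is not match-bounded for $\{a,b\}^*$, although it terminates.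
\end{example}

A traveling letter may therefore inspect and modify a string of any length at bounded cost in height, while repeated crossings may drive the heights up.

\subsection{The question and the results}

Two facts are known.
\begin{itemize}
\item[(i)] Given an SRS $\mathcal R$, a regular set $L$ and $c\in\mathbb N$, it is decidable whether $\mathcal R$ is match-bounded for $L$ by $c$.
\item[(ii)] Given an SRS $\mathcal R$ and a regular set $L$, it is undecidable whether $\mathcal R$ is match-bounded for $L$.
\end{itemize}
The paper \cite{bounds} leaves open whether (ii) remains undecidable when $L$ is the set of all strings. By (i), testing $c=0,1,2,\dots$ in turn is a semi-decision procedure, so only the nonexistence of a bound can be hard to recognize. In view of (ii) one may guess undecidability. However, a regular set $L$ can be used to admit only well-formed initial configurations of some machine, and $L=\Sigma^*$ takes away precisely this control: a string may contain any number of heads, in any states, on tapes that no run from the blank tape ever produces. A machine that halts on blank tape may well run forever from such garbage.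

Recall that a problem is $\Sigma^0_1$-complete if it is semi-decidable and every semi-decidable problem reduces to it by a computable many-one reduction; the halting problem for Turing machines on blank tape is $\Sigma^0_1$-complete.

\begin{theorem}\label{thm:main}
From a deterministic Turing machine $M$ one can compute a finite alphabet $\Sigma$ and an SRS $\mathcal R_M$ over $\Sigma$, all of whose rules satisfy $|\ell|=|r|=2$, such that $M$ halts on blank tape if and only if $\mathcal R_M$ is match-bounded for $\Sigma^*$. Hence it is undecidable, given $\Sigma$ and an SRS $\mathcal R$ over $\Sigma$, whether $\mathcal R$ is match-bounded for $\Sigma^*$; this problem is $\Sigma^0_1$-complete.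
\end{theorem}

The problem stays hard for very tame systems. Below, ``$O(n^2)$ derivations'' means that all derivations from strings of length $n$ have $O(n^2)$ steps. A system has \emph{linear derivational complexity} if they all have $O(n)$ steps. A problem for a class of systems takes as instances only members of the class; whether a given system belongs to the class is not part of the question. Accordingly, $\Sigma^0_1$-completeness for a class means that some procedure semi-decides the problem on all members of the class, and that the hardness reduction produces only members of the class.

\begin{theorem}\label{thm:refine}
\begin{enumerate}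
\item[(a)] Match-boundedness for $\Sigma^*$ is $\Sigma^0_1$-complete for the class of terminating SRSs with $|\ell|=|r|=2$ for all rules and with $O(n^2)$ derivations.
\item[(b)] Let $\Delta$ be any fixed finite alphabet with at least two letters. Match-boundedness for $\Delta^*$ is $\Sigma^0_1$-complete for the class of length-preserving, terminating SRSs over $\Delta$ with $O(n^2)$ derivations.
\item[(c)] There is no total computable function $f$ from SRSs to $\mathbb N$ such that every $\mathcal R$ that is match-bounded for the set of all strings is match-bounded for it by $f(\mathcal R)$, even if $\mathcal R$ is restricted to the class in \textup{(a)} or to a class in \textup{(b)}.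
\item[(d)] In each of these classes, linear derivational complexity is undecidable.
\end{enumerate}
\end{theorem}

Totality matters in (c): by (i), a search through $c=0,1,2,\dots$ computes a bound for every match-bounded system, but it does not stop on the others.

In (a) left-hand sides of length $2$ cannot be replaced by left-hand sides of length $1$, and in (b) two letters cannot be replaced by one, since the problem then becomes decidable.

\begin{proposition}\label{prop:sharp}
Let $\mathcal R$ be an SRS over $\Sigma$.
\begin{enumerate}
\item[(a)] If $|\Sigma|\le1$, then $\mathcal R$ is match-bounded for $\Sigma^*$ if and only if every right-hand side is $\epsilon$.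
\item[(b)] If all left-hand sides have length $1$, then $\mathcal R$ is match-bounded for $\Sigma^*$ if and only if the digraph $\{(a,b): a\to r\in\mathcal R,\ b\text{ occurs in }r\}$ is acyclic.
\end{enumerate}
Both conditions are decidable.
\end{proposition}

\section{The idea}\label{sec:idea}

\paragraph{Heights count sweeps.} Let a \emph{sweeper} run back and forth between end markers $\vdash$ and $\dashv$:
\[
R\,x\to x\,R,\qquad R\dashv{}\to L\dashv,\qquad x\,L\to L\,x,\qquad \vdash L\to{}\vdash R .
\]
One round trip with a single letter $x$ between the markers, with the heights of the four letters, is
\[
\begin{array}{ccccc}
\vdash R\,x\dashv & \vdash x\,R\dashv & \vdash x\,L\dashv & \vdash L\,x\dashv & \vdash R\,x\dashv\\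
0\,0\,0\,0 & 0\,1\,1\,0 & 0\,1\,1\,1 & 0\,2\,2\,1 & 1\,1\,2\,1 .
\end{array}
\]
Every position is rewritten during a round trip, so the minimal height grows by at least $1$. Conversely, each sweep rewrites each position a bounded number of times, however long the string is. So with one sweeper, heights are bounded if and only if the number of sweeps is.

\paragraph{Several sweepers.} An arbitrary string may contain many sweepers, and Example~\ref{ex:swap} shows the danger: if arbitrarily many sweepers can cross the same region one after another, heights are unbounded even without turning. We therefore tag each letter between markers with the side on which its sweeper is: a sweeper passing a letter to the right changes its tag from $\mathsf r$ to $\mathsf l$, and only letters with tag $\mathsf r$ can be passed to the right. A second right-moving sweeper then cannot follow the first one, and every string splits into independent blocks with one sweeper each and letters that never change (Section~\ref{sec:blocks}).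

\paragraph{Stopping the sweeper.} It remains to arrange that the number of sweeps is bounded over all strings if and only if $M$ halts. Let the sweeper, while passing, advance a simulation of $M$ written in the string, and get stuck when the simulation halts. The trouble is that the string may contain a garbage configuration from which $M$ never halts. We do not try to exclude garbage. Instead, \emph{every complete sweep to the right must start a fresh simulation of $M$ from blank tape}, by consuming a fuel letter $\$$ followed by blank cells. Garbage elsewhere can only stop the sweeper earlier. If $M$ halts after $T$ steps, the fresh simulation itself stops the sweeper after at most $2T$ further complete sweeps. If $M$ does not halt, a string with enough fuel and enough blank cells keeps the sweeper alive for as many sweeps as desired. A fresh simulation that has too few cells also gets stuck, which does no harm when $M$ halts; for nonhalting $M$ we choose the string ourselves and provide the space.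

\section{The system $\mathcal R_M$}\label{sec:system}

Let $M=(Q,\Gamma,\sqcup,q_0,\delta)$ have one tape with cells $0,1,2,\dots$, blank symbol $\sqcup\in\Gamma$, and a partial function $\delta:Q\times\Gamma\rightharpoonup Q\times\Gamma\times\{L,R\}$. It starts in state $q_0$ on cell $0$ of the blank tape; let $C_0,C_1,\dots$ be this run. The machine halts in a configuration if $\delta$ is undefined there or if it would move left from cell $0$. If $M$ halts, $C_T$ denotes the last configuration. We say that $\delta(q,\gamma)$ is an $L$-move or an $R$-move according to its last component.

The \emph{contents} are the elements of $C=\Gamma\cup(Q\times\Gamma)\cup\{\#,\$\}$. Those in $\Gamma\cup(Q\times\Gamma)$ are \emph{cells}; a pair $(q,\gamma)$ is a cell with a head on it. For $c\in C$ we take two letters $c^{\mathsf l},c^{\mathsf r}$, which gives disjoint sets $C^{\mathsf l},C^{\mathsf r}$. The sweepers are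
\[
S=\{R_0,R_1,R_a,R_v,L\}\cup\{R_0^p,R_1^p,L^p:p\in Q\};
\]
those named by the letter $R$ are \emph{right-type}, and $L,L^p$ are \emph{left-type}. (Inside $\delta$, the symbols $L,R$ are directions; in strings, $L$ is a sweeper.) Put $\Sigma=C^{\mathsf l}\cup C^{\mathsf r}\cup S\cup\{\vdash,\dashv\}$, a disjoint union.

A superscript $p$ means that the sweeper is carrying a head in state $p$ to the next cell. The other states organize a right sweep as follows:
\[
R_0\ \xrightarrow{\ \$\,\mapsto\,\#\ }\ R_a\ \xrightarrow{\ \sqcup\,\mapsto\,(q_0,\sqcup)\ }\ R_v\ \xrightarrow{\ \text{pass }\#\text{ or }\$\ }\ R_1 .
\]
In $R_0$ no simulation has been started in this sweep; $R_a$ activates the first cell of a fresh one; $R_v$ verifies that its remaining cells are blank, up to the next $\#$, $\$$ or $\dashv$; in $R_1$ the duty of this sweep is done, and further fuel is left alone. (If every $\$$ were consumed when met, one complete right sweep would burn all the fuel, no further right sweep could be completed, and $\mathcal R_M$ would be match-bounded for every $M$.) The right turn is allowed only in $R_v$ and $R_1$.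

The rules are the following, for all $i\in\{0,1\}$, $\gamma\in\Gamma$, $p,q\in Q$.
\[
\begin{array}{rll}
(1)& R_i\,\gamma^{\mathsf r}\to\gamma^{\mathsf l}R_i &\\[2pt]
(2)& R_i\,(q,\gamma)^{\mathsf r}\to\gamma'^{\,\mathsf l}R_i^p &\text{if }\delta(q,\gamma)=(p,\gamma',R)\\[2pt]
(3)& R_i\,(q,\gamma)^{\mathsf r}\to(q,\gamma)^{\mathsf l}R_i &\text{if }\delta(q,\gamma)\text{ is an $L$-move}\\[2pt]
(4)& R_i^p\,\gamma^{\mathsf r}\to(p,\gamma)^{\mathsf l}R_i&\\[2pt]
(5)& R_i\,\#^{\mathsf r}\to\#^{\mathsf l}R_i&\\[2pt]
(6)& R_0\,\$^{\mathsf r}\to\#^{\mathsf l}R_a,\qquad R_1\,\$^{\mathsf r}\to\$^{\mathsf l}R_1&\\[2pt]
(7)& R_a\sqcup^{\mathsf r}\to(q_0,\sqcup)^{\mathsf l}R_v,\qquad R_v\sqcup^{\mathsf r}\to\sqcup^{\mathsf l}R_v&\\[2pt]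
   & R_v\,\#^{\mathsf r}\to\#^{\mathsf l}R_1,\qquad R_v\,\$^{\mathsf r}\to\$^{\mathsf l}R_1&\\[2pt]
(8)& R_1\dashv{}\to L\dashv,\qquad R_v\dashv{}\to L\dashv &\text{(right turns)}\\[2pt]
(9)& c^{\mathsf l}L\to L\,c^{\mathsf r}&\text{for }c\in\Gamma\cup\{\#,\$\}\\[2pt]
(10)& (q,\gamma)^{\mathsf l}L\to L^p\,\gamma'^{\,\mathsf r}&\text{if }\delta(q,\gamma)=(p,\gamma',L)\\[2pt]
    & (q,\gamma)^{\mathsf l}L\to L\,(q,\gamma)^{\mathsf r}&\text{if }\delta(q,\gamma)\text{ is an $R$-move}\\[2pt]
(11)& \gamma^{\mathsf l}L^p\to L\,(p,\gamma)^{\mathsf r}&\\[2pt]
(12)& \vdash L\to{}\vdash R_0&\text{(left turn)}
\end{array}
\]
So $R$-moves of $M$ are performed during right sweeps and $L$-moves during left sweeps. Rules (8) and (12) are \emph{turns}, all others are \emph{moves}. The following facts can be read off.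
\begin{itemize}
\item Both sides of every rule have length $2$ and contain exactly one sweeper. A right-type sweeper acts only on its right neighbor, which must be in $C^{\mathsf r}\cup\{\dashv\}$; a left-type sweeper acts only on its left neighbor, which must be in $C^{\mathsf l}\cup\{\vdash\}$.
\item Distinct rules have distinct left-hand sides.
\item A move takes the sweeper past one content, changes the tag of that content, and preserves the type of the sweeper. Cells remain cells, $\#$ remains $\#$, and $\$$ becomes $\$$ or $\#$. In particular $\$$ is never created.
\end{itemize}

\begin{example}\label{ex:trace}
Let $\delta(q_0,\sqcup)=(p,1,R)$ and $\delta(p,\sqcup)=(q,1,L)$, with $\delta$ undefined otherwise. The run is $C_0=(q_0,\sqcup)\sqcup\cdots$, $C_1=1\,(p,\sqcup)\sqcup\cdots$, $C_2=(q,1)\,1\sqcup\cdots$, and $M$ halts with $T=2$. Start from $\vdash R_0\,\$^{\mathsf r}\sqcup^{\mathsf r}\sqcup^{\mathsf r}\$^{\mathsf r}\sqcup^{\mathsf r}\sqcup^{\mathsf r}\dashv$. The contents, without tags, are as follows.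
\[
\begin{array}{lcccccc}
\text{start} & \$&\sqcup&\sqcup&\$&\sqcup&\sqcup\\
\text{after right pass 1} & \#&(q_0,\sqcup)&\sqcup&\$&\sqcup&\sqcup\\
\text{after left pass 1} & \#&(q_0,\sqcup)&\sqcup&\$&\sqcup&\sqcup\\
\text{after right pass 2} & \#&1&(p,\sqcup)&\#&(q_0,\sqcup)&\sqcup\\
\text{after left pass 2} & \#&(q,1)&1&\#&(q_0,\sqcup)&\sqcup
\end{array}
\]
In the second right pass the sweeper is successively $R_0$, $R_0$ (after $\#$), $R_0^p$ (after writing $1$), $R_0$ (after putting down the head $p$), $R_a$ (after consuming the second $\$$), $R_v$, $R_v$, and it turns. In the second left pass it leaves $(q_0,\sqcup)$ unchanged, because this cell waits for an $R$-move, and performs the $L$-move of the first simulation. In the third right pass, $R_0$ passes $\#$ and meets $(q,1)^{\mathsf r}$. No rule applies. The sweeper is stuck, and it would be stuck here whatever stood further to the right.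
\end{example}

\section{Decomposition into blocks}\label{sec:blocks}

We show that sweepers never interact, so that it suffices to study strings with one sweeper. Let
\[
B=\{\vdash,\epsilon\}\,(C^{\mathsf l})^*\,S\,(C^{\mathsf r})^*\,\{\dashv,\epsilon\}.
\]
We call words of $B$ \emph{blocks}. In $t\in\Sigma^*$, assign to each sweeper occurrence the maximal interval around it that spells a block with this sweeper as its $S$-letter: to its left, the maximal run of $C^{\mathsf l}$-letters and then $\vdash$ if it comes next; to its right, the maximal run of $C^{\mathsf r}$-letters and then $\dashv$ if it comes next.

These intervals are disjoint. Indeed, no interval extends to or beyond another sweeper, and of the string between two consecutive sweepers, the left sweeper receives a prefix over $C^{\mathsf r}\cup\{\dashv\}$ and the right sweeper a suffix over $C^{\mathsf l}\cup\{\vdash\}$; these letter sets are disjoint.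

\begin{lemma}\label{lem:blocks}
Fix the intervals of $t$. In every string $u$ reachable from $t$,
\begin{enumerate}
\item[(a)] every interval spells a block, with the same end markers as in $t$;
\item[(b)] letters outside all intervals are as in $t$;
\item[(c)] every redex lies inside one interval.
\end{enumerate}
\end{lemma}

\begin{proof}
Rewriting inside an interval turns a block into a block with the same markers, since a move shifts the sweeper past one letter whose tag changes accordingly, and a turn changes only the sweeper. By induction it therefore suffices to derive (c) for $u$ from (a) and (b) for $u$.

A redex contains a sweeper, which by (b) lies in some interval $I$. Suppose the redex is not inside $I$, and first let the sweeper be right-type. Then it stands at the last position of $I$, and the next position $j$ carries a letter of $C^{\mathsf r}\cup\{\dashv\}$. The last letter of $I$ is not $\dashv$ in $u$, hence by (a) not in $t$ either.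

If $j$ lies outside all intervals, its letter is the same in $t$ by (b). Since $I$ does not end with $\dashv$ in $t$, maximality of $I$ says that this letter is neither in $C^{\mathsf r}$ nor equal to $\dashv$, a contradiction. If $j$ lies in another interval, it is the first position of that interval; but a block begins with a letter of $\{\vdash\}\cup C^{\mathsf l}\cup S$, a contradiction.

If the sweeper is left-type, it stands at the first position of $I$ and the preceding position $j$ carries a letter of $C^{\mathsf l}\cup\{\vdash\}$; in particular $I$ does not begin with $\vdash$ in $t$. If $j$ is outside all intervals, this contradicts maximality on the left. Otherwise $j$ is the last position of another interval, and a block ends with a letter of $\{\dashv\}\cup C^{\mathsf r}\cup S$, a contradiction.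
\end{proof}

Hence a derivation from $t$ is an interleaving of independent derivations from its blocks. The heights inside an interval depend only on the steps inside it, and letters outside all intervals keep height $0$. \emph{From now on we study derivations from a single block.} They are deterministic: there is one sweeper, and at most one rule applies. We say that the sweeper is \emph{stuck} if none applies. The contents of the block, read without tags, form a sequence $c_1\cdots c_k$ whose length $k$ never changes.

\section{Sweeps}

Consider a finite derivation from a block, and let $N$ be its number of turns. The turns cut it into $N+1$ \emph{phases} of moves in a single direction. Right and left turns alternate, since moves preserve the type of the sweeper. A phase between two consecutive turns is a \emph{complete sweep}; in it the sweeper passes all of $c_1,\dots,c_k$. The first phase may start anywhere and in any state, and the last phase may end anywhere; this is why only complete sweeps count.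

\begin{lemma}\label{lem:turns}
In a lifted derivation from a block with $N$ turns, all heights are at most $3N+2$.
\end{lemma}

\begin{proof}
All rules have length $2\to2$. A rewrite that touches a position gives it a new height at most $1$ plus its old height, because the old letter there takes part in the minimum. So the height at a position is at most the number of rewrites touching it. Within one phase these number at most two, since the sweeper arrives once and leaves once, and each turn contributes at most one. The total is at most $2(N+1)+N$.
\end{proof}

So we must bound the number of turns. The next lemma expresses that a complete right sweep starts a simulation.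

\begin{lemma}\label{lem:fresh}
A complete right sweep applies the rule $R_0\,\$^{\mathsf r}\to\#^{\mathsf l}R_a$ exactly once. If it passes $c_j$ by this rule, then after the sweep there is $j'>j+1$ such that
\[
c_j=\#,\qquad c_{j+1}=(q_0,\sqcup),\qquad c_{j+2}=\dots=c_{j'-1}=\sqcup,
\]
and $j'=k+1$ or $c_{j'}\in\{\#,\$\}$.
\end{lemma}

\begin{proof}
The sweep starts in $R_0$, after rule (12), and ends in $R_1$ or $R_v$, before rule (8). The states $R_0,R_0^p$ can be left only by $R_0\,\$^{\mathsf r}\to\#^{\mathsf l}R_a$. From $R_a$ one gets only to $R_v$, from $R_v$ only to $R_v$ and $R_1$, and from $R_1,R_1^p$ only to $R_1,R_1^p$. So the rule is used exactly once. Since the sweep does not end in $R_a$, the sweeper $R_a$ must find $\sqcup$, which becomes $(q_0,\sqcup)$. Then $R_v$ passes blanks, unchanged, until it passes a $\#$ or $\$$, also unchanged, or reaches $\dashv$. The rest of the sweep concerns only later indices.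
\end{proof}

In this situation call the indices $j+1,\dots,j'-1$ the \emph{sector} created by the sweep. From then on $c_j=\#$ forever, the sector consists of cells forever, and its right border is forever a content $c_{j'}\in\{\#,\$\}$, or the marker $\dashv$ if $j'=k+1$.

A sequence of $e\ge1$ cells \emph{encodes} $C_m$ if $C_m$ has its head on a cell $<e$, all cells $\ge e$ of $C_m$ are blank, and the sequence spells the cells $0,\dots,e-1$ of $C_m$, with the head cell written as a pair. A sector encodes $C_0$ when it is created.

The next lemma describes how a sweeper crosses such an encoding: it performs at most one step of $M$, and it gets stuck if $M$ halts or runs out of space.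

\begin{lemma}\label{lem:cross}
Let $x$ be a maximal sequence of consecutive cells in the contents of a block. Suppose that its left neighbor is $\#$, its right neighbor is $\#$, $\$$ or $\dashv$, and it encodes $C_m$ and has $e$ cells. Let the head of $C_m$ be on cell $h$, with head content $(q,\gamma)$. Let the sweeper enter $x$, and let it continue until it has left $x$ or is stuck. Statements about $x$ refer to its contents without tags.
\begin{enumerate}
\item[(a)] Let the sweeper enter $x$ from the left in a state $R_i$ with $i\in\{0,1\}$. If $\delta(q,\gamma)$ is an $L$-move, it leaves $x$ on the right as $R_i$, and $x$ is unchanged. If $\delta(q,\gamma)$ is an $R$-move and $h+1<e$, it leaves $x$ on the right as $R_i$, and $x$ then encodes $C_{m+1}$. In all other cases it gets stuck before passing the right border of $x$.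
\item[(b)] Let the sweeper enter $x$ from the right as $L$. If $\delta(q,\gamma)$ is an $R$-move, it leaves $x$ on the left as $L$, and $x$ is unchanged. If $\delta(q,\gamma)$ is an $L$-move and $h\ge1$, it leaves $x$ on the left as $L$, and $x$ then encodes $C_{m+1}$. In all other cases it gets stuck before passing the left border of $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By rule (1) the sweeper reaches the head cell as $R_i$, changing nothing. If $\delta(q,\gamma)$ is undefined, it is stuck. If $\delta(q,\gamma)$ is an $L$-move, rule (3) passes the head cell, and rule (1) passes the remaining cells, all unchanged. If $\delta(q,\gamma)=(p,\gamma',R)$, rule (2) writes $\gamma'$ and the sweeper becomes $R_i^p$, which can act only on a letter $\gamma_1^{\mathsf r}$ with $\gamma_1\in\Gamma$. If $h+1=e$, it faces $\#$, $\$$ or $\dashv$ and is stuck. If $h+1<e$, rule (4) puts the head in state $p$ on cell $h+1$, and rule (1) passes the other cells; the cells $\ge e$ are still blank, so $x$ encodes $C_{m+1}$.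

(b) By rule (9) the sweeper reaches the head cell as $L$, changing nothing. If $\delta(q,\gamma)$ is undefined, it is stuck. If $\delta(q,\gamma)$ is an $R$-move, rule (10) passes the head cell and rule (9) the remaining cells, all unchanged. If $\delta(q,\gamma)=(p,\gamma',L)$, rule (10) writes $\gamma'$ and the sweeper becomes $L^p$, which can act only on a letter $\gamma_1^{\mathsf l}$ with $\gamma_1\in\Gamma$. If $h=0$, it faces $\#$ and is stuck. If $h\ge1$, rule (11) puts the head in state $p$ on cell $h-1$, and rule (9) passes the other cells; $x$ encodes $C_{m+1}$.
\end{proof}

The lemma applies to every complete sweep over a sector encoding some $C_m$. In a right sweep the sweeper has just passed $c_j=\#$, by rule (5) or by $R_v\,\#^{\mathsf r}\to\#^{\mathsf l}R_1$, so it enters the sector as $R_0$ or $R_1$. In a left sweep it has either just turned or just passed $c_{j'}\in\{\#,\$\}$, which only $L$ can do, remaining $L$; so it enters as $L$. The borders thus protect a simulation from heads and from fresh starts coming from outside.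

\section{If $M$ halts, $\mathcal R_M$ is match-bounded}

\begin{proposition}\label{prop:halt}
Let $M$ halt after $T$ steps. Every derivation from a block has at most $2T+3$ turns, and $\mathcal R_M$ is match-bounded for $\Sigma^*$ by $6T+11$.
\end{proposition}

\begin{proof}
Let the derivation have $N>3$ turns; otherwise the first claim is trivial. Since turns alternate, a right turn that is preceded by a left turn occurs as turn number $2$ or $3$. It ends a complete right sweep, which by Lemma~\ref{lem:fresh} creates a sector encoding $C_0$. Every later turn ends a further complete sweep, and these alternate left, right, left, \dots. By Lemma~\ref{lem:cross} the sector encodes some $C_m$ after each of them, and always $m\le T$. The index $m$ is determined by the sector, since $C_0,\dots,C_T$ are pairwise distinct. We claim that there are at most $2T$ of these further sweeps; then $N\le2T+3$.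

Suppose there are at least $2T+1$. Group the first $2T$ of them into $T$ pairs (left, right). If the sector encodes $C_m$ with $m<T$ before a pair, then $m$ increases during the pair: if $C_m$ makes an $L$-move, the left sweep performs it; if $C_m$ makes an $R$-move, the left sweep leaves $C_m$ unchanged and the right sweep performs the move. Also $m$ never decreases. So after the $T$ pairs the sector encodes $C_T$. The next sweep is a left sweep. In $C_T$ either $\delta$ is undefined, or $\delta$ is an $L$-move and the head is on cell $0$; in both cases the sweeper gets stuck by Lemma~\ref{lem:cross}(b). This contradicts the completeness of the sweep.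

By Lemma~\ref{lem:turns}, heights in a block are at most $3(2T+3)+2=6T+11$, and by Section~\ref{sec:blocks} the same bound holds for all strings.
\end{proof}

The argument uses only one sector; whatever else the block contains can only stop the sweeper earlier.

\section{If $M$ does not halt, $\mathcal R_M$ is not match-bounded}

For $n\ge1$ let
\[
w_n={}\vdash R_0\,\bigl(\$^{\mathsf r}(\sqcup^{\mathsf r})^{2n}\bigr)^n\dashv .
\]
Call the $n$ factors of $2n+1$ contents \emph{groups}. A \emph{double sweep} consists of a right pass from $\vdash$ to $\dashv$, rule (8), a left pass, and rule (12). Each double sweep will consume the fuel of one group; the $2n$ blank cells of a group suffice for all steps of $M$ simulated there.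

\begin{proposition}\label{prop:nohalt}
If $M$ does not halt, then $n$ consecutive double sweeps can be performed from $w_n$, and the lifted derivation reaches a string in which all heights are at least $n$. Hence $\mathcal R_M$ is not match-bounded for $\Sigma^*$.
\end{proposition}

\begin{proof}
We show by induction on $i$, $0\le i\le n$, that $i$ double sweeps can be performed and lead to a word of the form $\vdash R_0\cdots\dashv$, with all contents tagged $\mathsf r$, in which
\begin{itemize}
\item for $s\le i$, group $s$ is $\#$ followed by $2n$ cells encoding some $C_m$ with $m\le2(i-s)+1$;
\item for $s>i$, group $s$ is still $\$\sqcup^{2n}$.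
\end{itemize}
For $i=0$ this is $w_n$. Let $i<n$ and consider double sweep $i+1$.

\emph{The stuck cases of Lemma~\ref{lem:cross} do not occur.} Since $M$ does not halt, $\delta$ is defined in every $C_m$, and an $L$-move always has $h\ge1$. Only an $R$-move in the right pass could lack space. It can occur only in a group $s$ with $1\le s\le i$, which encodes some $C_m$ with $m\le2(i-s)+1\le2(n-2)+1=2n-3$ before the pass. The head of $C_m$ is on a cell $h\le m\le2n-3$, so $h+1<2n$.

\emph{Right pass.} In state $R_0$ the sweeper passes groups $1,\dots,i$: it passes each $\#$ by rule (5) and each encoded configuration by Lemma~\ref{lem:cross}(a). At group $i+1$ it applies $R_0\,\$^{\mathsf r}\to\#^{\mathsf l}R_a$, creates $(q_0,\sqcup)$, and passes $2n-1$ blanks in $R_v$; the group now encodes $C_0$. If $i+1=n$, it turns in $R_v$. If $i+1<n$, it passes the next $\$$, becoming $R_1$, passes all remaining contents $\sqcup$ and $\$$ unchanged, and turns in $R_1$.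

\emph{Left pass.} As $L$ the sweeper passes the contents $\sqcup,\$$ of the groups after $i+1$ and the letters $\#$ unchanged, and the encoded configurations in groups $i+1,\dots,1$ by Lemma~\ref{lem:cross}(b). Rule (12) completes the double sweep.

\emph{Indices.} In a group $s\le i$ each of the two passes increases $m$ by at most $1$, so afterward $m\le2(i+1-s)+1$. Group $i+1$ encodes $C_0$ after the right pass and $C_0$ or $C_1$ after the left pass, so there $m\le1$. This completes the induction.

\emph{Heights.} Let $a_i$ be the minimal height in the lifted word after $i$ double sweeps, so $a_0=0$. During double sweep $i+1$ all heights stay at least $a_i$, so each rewrite gives its positions heights at least $a_i+1$. Every position is rewritten: those between the markers by the passes, the position of $\dashv$ by rule (8), and that of $\vdash$ by rule (12). Hence $a_{i+1}\ge a_i+1$, and $a_n\ge n$. Since $n$ is arbitrary, there is no bound.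
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:halt} and~\ref{prop:nohalt}, $M$ halts on blank tape if and only if $\mathcal R_M$ is match-bounded for $\Sigma^*$, and $\mathcal R_M$ is computable from $M$. So the problem is $\Sigma^0_1$-hard and in particular undecidable. By fact (i) with the regular set $L=\Sigma^*$, testing $c=0,1,2,\dots$ semi-decides it, so it is $\Sigma^0_1$-complete.
\end{proof}

\section{Refinements}

\subsection{Derivation lengths}

\begin{proof}[Proof of Theorem~\ref{thm:refine}(a)]
In view of Theorem~\ref{thm:main} and its proof it remains to bound the derivations of $\mathcal R_M$, for every $M$. This is where the fuel matters: a complete right sweep destroys a $\$$ (Lemma~\ref{lem:fresh}), and $\$$ is never created. Consider a finite derivation from a block of length $m$ with $d\le m-1$ contents $\$$. Every right turn except possibly the first ends a complete right sweep. So there are at most $d+1$ right turns, hence at most $d+2$ left turns, and the number of turns satisfies $N\le2d+3\le2m+1$. Each of the $N+1$ phases has at most $m$ moves, so the derivation has at most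
\[
(N+1)m+N\le2m^2+4m+1\le7m^2
\]
steps. Summing over the disjoint blocks of a string of length $n$ gives at most $7n^2$ steps. In particular, $\mathcal R_M$ terminates.
\end{proof}

\subsection{Two letters}

To pass to a fixed alphabet we code letters by binary words. Since all strings are allowed as initial strings, the code must be such that codewords never overlap; otherwise a rewrite step could damage or create other codewords, and garbage could behave in a way unrelated to the original system.

Let $\mathcal R$ be an SRS over $\Sigma$ with $|\ell|=|r|$ for all rules, and let $\Delta$ be a finite alphabet with $\{0,1\}\subseteq\Delta$. Choose $j\ge1$ with $2^j\ge|\Sigma|$ and distinct words $y_a\in\{0,1\}^j$ for $a\in\Sigma$, and put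
\[
\varphi(a)=1^{j+1}\,0\,y_a\,0,\qquad \mu=|\varphi(a)|=2j+3 .
\]
Extend $\varphi$ to a homomorphism and let $\varphi(\mathcal R)=\{\varphi(\ell)\to\varphi(r):\ell\to r\in\mathcal R\}$, a length-preserving system over $\Delta$.

\begin{lemma}\label{lem:code}
\begin{enumerate}
\item[(a)] For every $c$, $\varphi(\mathcal R)$ is match-bounded for $\Delta^*$ by $c$ if and only if $\mathcal R$ is match-bounded for $\Sigma^*$ by $c$.
\item[(b)] Each derivation of $\mathcal R$ from $s$ gives a derivation of $\varphi(\mathcal R)$ from $\varphi(s)$ with the same number of steps. Each derivation of $\varphi(\mathcal R)$ from $x\in\Delta^*$ is an interleaving of derivations that correspond step by step to derivations of $\mathcal R$ from strings of total length at most $|x|/\mu$.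
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Distinct occurrences of codewords in a string are disjoint.} Number the positions of one occurrence $0,\dots,2j+2$; positions $j+1$ and $2j+2$ carry $0$. If another codeword occurrence began at position $d$ with $1\le d\le2j+2$, then the positions among $d,\dots,d+j$ that lie in the first occurrence would carry $1$. If $d\le j+1$, then $d\le j+1\le d+j$, so position $j+1$ would carry $1$. If $d\ge j+2$, then $d\le2j+2\le d+j$, so position $2j+2$ would carry $1$. Both are impossible.

\emph{Codeword positions are invariant.} Let $P(x)$ be the set of starting positions of codewords in $x\in\Delta^*$. A step $x\to x'$ of $\varphi(\mathcal R)$ replaces some adjacent codewords by equally many codewords at the same positions. Any other codeword occurrence of $x$ is disjoint from them and persists, so $P(x)\subseteq P(x')$. Likewise any other codeword occurrence of $x'$ is disjoint from the new codewords and was present in $x$, so $P(x')\subseteq P(x)$.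

\emph{Correspondence.} Split $P(x)$ into maximal chains $p,p+\mu,p+2\mu,\dots$; each chain decodes to a string over $\Sigma$. Codeword occurrences are disjoint, so the decoded strings have total length $|P(x)|\le|x|/\mu$. A redex of $\varphi(\mathcal R)$ consists of consecutive codewords of one chain and is a redex of the decoded string. This gives the second half of (b).

In the lifted derivation from $\mathrm{lift}_0(x)$, all letters of a codeword occurrence have equal heights: this holds initially, and all codewords written in one step receive one common height. Give this height to the decoded letter. The minima in corresponding redexes agree, so we obtain $\mathrm{match}(\mathcal R)$-derivations from the lifted decoded strings. Letters outside codewords keep height $0$. So a bound $c$ for $\mathcal R$ is one for $\varphi(\mathcal R)$. Conversely, for $s\in\Sigma^*$ disjointness yields $P(\varphi(s))=\{i\mu:0\le i<|s|\}$, so $\varphi(s)$ decodes to $s$. Every derivation from $s$, and every lifted one from $\mathrm{lift}_0(s)$, is simulated step by step from $\varphi(s)$, respectively $\mathrm{lift}_0(\varphi(s))$, with the same heights. This proves (a) and the first half of (b).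
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refine}(b)]
After renaming, $\{0,1\}\subseteq\Delta$. The map $M\mapsto\varphi(\mathcal R_M)$ is computable. By Lemma~\ref{lem:code}(a) and Theorem~\ref{thm:main}, $M$ halts on blank tape if and only if $\varphi(\mathcal R_M)$ is match-bounded for $\Delta^*$. By Lemma~\ref{lem:code}(b) and the bound in the proof of Theorem~\ref{thm:refine}(a), $\varphi(\mathcal R_M)$ is terminating with $O(n^2)$ derivations. Semi-decidability follows from fact (i) as before.
\end{proof}

\subsection{No computable bound; linear complexity}

\begin{proof}[Proof of Theorem~\ref{thm:refine}(c) and (d)]
(c) Suppose such an $f$ existed for the class in (a). Then $M$ halts on blank tape if and only if $\mathcal R_M$ is match-bounded for $\Sigma^*$ by $f(\mathcal R_M)$. Since $f(\mathcal R_M)$ is defined and computable for every $M$, this is decidable by fact (i), a contradiction. For a class in (b), use $\varphi(\mathcal R_M)$ and $\Delta^*$ instead.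

(d) If $M$ halts, then $\mathcal R_M$ and $\varphi(\mathcal R_M)$ are match-bounded for the set of all strings, and by Lemma~\ref{lem:linear} they have linear derivational complexity. If $M$ does not halt, then $w_n$ has length $n(2n+1)+3$, while the $n$ double sweeps of Proposition~\ref{prop:nohalt} contain $2n\cdot n(2n+1)$ moves. Their number is not bounded by a constant multiple of $|w_n|$. By Lemma~\ref{lem:code}(b), $\varphi(\mathcal R_M)$ has derivations with equally many steps from the strings $\varphi(w_n)$, of length $\mu|w_n|$ with $\mu$ independent of $n$. So in each class the constructed system has linear derivational complexity if and only if $M$ halts.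
\end{proof}

\subsection{Sharpness}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) If $\Sigma=\emptyset$, there are no rules, since left-hand sides are nonempty, and the statement is trivial. Let $\Sigma=\{a\}$. If all right-hand sides are $\epsilon$, no letter is ever created and all heights are $0$. Otherwise there is a rule $a^i\to a^k$ with $i,k\ge1$. We show by induction on $h$ that for every $m$ some $\mathrm{lift}_0(a^n)$ rewrites to a string with a factor $(a_h)^m$. For $h=0$ take $n=m$. Given the claim for $h$, reach a factor $(a_h)^{iq}$ with $q=\lceil m/k\rceil$ and rewrite its $q$ consecutive factors $(a_h)^i$ to $(a_{h+1})^k$; this gives $kq\ge m$ adjacent letters $a_{h+1}$. So $\mathcal R$ is not match-bounded.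

(b) A step replaces a letter $a_h$ by letters $b_{h+1}$ with $(a,b)$ an edge. So a letter $b$ of height $h$ in a reachable string is the end of a walk of length $h$. Conversely, a walk with successive vertices $v^{(0)},v^{(1)},\dots,v^{(h)}$ is realized from the one-letter string $v^{(0)}$ by rewriting, at each stage, an occurrence of the current letter by a rule whose right-hand side contains the next one; the context plays no role. This produces the letter $v^{(h)}$ with height $h$. So the attainable heights are exactly the lengths of walks, and in a finite digraph these are bounded if and only if it is acyclic.
\end{proof}

\begin{thebibliography}{1}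
\bibitem{bounds}
\emph{Proving Termination of Rewrite Systems Using Bounds},
\url{http://cl-informatik.uibk.ac.at/users/ami/research/publications/proceedings/07rta2.pdf}.
\end{thebibliography}

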